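
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Vertical order and $Z$-sets in the Hilbert cube}


\begin{abstract}
Write the Hilbert cube as $Q=I\times Q_2$ and call the arcs $I\times\{x\}$ vertical. We prove that a compact subset of $Q$ which has infinite codimension (in the homological sense) and meets every vertical arc in a countable set is a $Z$-set. This confirms a conjecture from \cite{VO}, both for countable vertical order and for vertical order two. The main step is that the vertical projection of such a set again has infinite codimension, provided the set stays away from the two ends of the cube. Under the same proviso we prove a sharp finite version: if vertical arcs meet the set in at most $r$ points, projection lowers the codimension by at most $r$. A further version allows uncountable fibers over a small set.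
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $I=[0,1]$ and let $Q=\prod_{i=1}^\infty I_i$, with each $I_i=I$, be the Hilbert cube. Write $Q=I_1\times Q_2$ with $Q_2=\prod_{i\ge2}I_i$, and let $p\colon Q\to Q_2$ be the projection. The first coordinate is thought of as height, and the arcs $p^{-1}(x)=I_1\times\{x\}$, $x\in Q_2$, are called \emph{vertical}. For $X\subset Q$ and $x\in Q_2$ put
\[
X_x=\{t\in I:(t,x)\in X\}.
\]
The cardinality of $X_x$ is the \emph{vertical order} of $X$ over $x$. A compact set $X$ has \emph{countable vertical order} if every $X_x$ is countable, and \emph{vertical order at most $r$} if every $X_x$ has at most $r$ points. \emph{Vertical order two} means vertical order at most $2$.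

There are two ways to say that a closed set $X\subset Q$ is negligible. The first uses maps: $X$ is a \emph{$Z$-set} if every map $f\colon Q\to Q$ can be approximated arbitrarily closely by maps whose images miss $X$. The second uses homology. In the sense of Kroonenberg, $X$ has \emph{codimension $\ge n$} if
\[
H_k(U,U\setminus X)=0\qquad\text{for every open }U\subset Q\text{ and all }k<n ,
\]
and \emph{infinite codimension} if this holds for every $n$. Here $H_*$ is singular homology with integer coefficients. The same formula defines codimension for closed subsets of any space. For an interior point $x$ of $I^n$, for instance, $H_k(U,U\setminus\{x\})$ is $\mathbb Z$ for $k=n$ and $0$ otherwise whenever $x\in U$, so $\{x\}$ has codimension $n$ and no more. Infinite codimension says that deleting $X$ from an open set never changes its homology.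

Every $Z$-set has infinite codimension (Proposition~\ref{prop:converse}). The converse is false: by a theorem of Wong \cite{Wong} there is a Cantor set in $Q$ which is not a $Z$-set, although every Cantor set in $Q$ has infinite codimension (Lemma~\ref{lem:zerodim}). What homology does not see is the fundamental group. If $U$ is a ball and $X$ has infinite codimension, then $U\setminus X$ has the homology of a point, but it may fail to be simply connected. One can ask which geometric condition excludes this. The following was conjectured in \cite{VO}.

\begin{conjecture}
Let $X$ be a compact subset of $Q$ that has infinite codimension and countable vertical order (or vertical order two). Then $X$ is a $Z$-set.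
\end{conjecture}

\subsection{Results}

The conjecture is true in both versions.

\begin{theorem}\label{thm:main}
Let $X\subset Q$ be compact, of infinite codimension and of countable vertical order. Then $X$ is a $Z$-set. In particular this holds if $X$ has vertical order two.
\end{theorem}

There is a quantitative version for finite orders. ``Polyhedron'' means finite simplicial complex. A closed set $S\subset Q$ is a \emph{$Z_m$-set} if every map $K\to Q$ of a polyhedron $K$ of dimension at most $m$ can be approximated arbitrarily closely by maps $K\to Q\setminus S$.

\begin{theorem}\label{thm:finite}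
Let $n\ge1$ and let $X\subset Q$ be compact, of codimension $\ge n$ and of vertical order at most $r\ge1$.
\begin{enumerate}
\item[(i)] If $X\subset(0,1)\times Q_2$, then $p(X)$ has codimension $\ge n-r$ in $Q_2$. The bound is sharp: for all $1\le r\le n$ there is such an $X$ for which $p(X)$ does not have codimension $\ge n-r+1$.
\item[(ii)] If $r\le n-2$, then $X$ is a $Z_{n-1}$-set. Thus, for compact sets of vertical order at most $n-2$, codimension $\ge n$ is equivalent to being a $Z_{n-1}$-set.
\end{enumerate}
\end{theorem}

Finally, uncountable fibers are harmless over a small set. Call a subset of $Q_2$ \emph{$\sigma$-small} if it lies in a countable union of closed subsets of $Q_2$ of infinite codimension. Put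
\[
E(X)=\{x\in Q_2: X_x\text{ is uncountable}\},\qquad G_{a,b}(X)=\{x\in Q_2:[a,b]\times\{x\}\subset X\}
\]
for rational numbers $a<b$ in $I$. The set $G_{a,b}(X)$ is closed, being the intersection of the closed sets $\{x:(t,x)\in X\}$, $t\in[a,b]$.

\begin{theorem}\label{thm:uncountable}
Let $X\subset Q$ be compact of infinite codimension.
\begin{enumerate}
\item[(i)] If $X\subset(0,1)\times Q_2$, then $p(X)$ has infinite codimension in $Q_2$ if and only if $E(X)$ is $\sigma$-small.
\item[(ii)] If $E(X)$ is $\sigma$-small, then $X$ is a $Z$-set in $Q$ if and only if $G_{a,b}(X)$ is a $Z$-set in $Q_2$ for all rationals $a<b$ in $I$. In particular $X$ is a $Z$-set if $E(X)$ is $\sigma$-small and $X$ contains no nondegenerate vertical interval.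
\end{enumerate}
\end{theorem}

In Section~\ref{sec:examples} we show that ``countable'' in Theorem~\ref{thm:main} cannot be weakened to ``zero-dimensional'', and that the condition on the sets $G_{a,b}(X)$ in Theorem~\ref{thm:uncountable}(ii) cannot be dropped.

\subsection{The idea: vertical orders one and two}\label{sec:idea}

Since only the fundamental group can go wrong, it suffices to push maps of two-dimensional polyhedra off $X$ (Lemma~\ref{lem:Z}). Let $(f_1,f_2)\colon K\to I\times Q_2$ be such a map. If, after a small change of $f_2$, the set $D=f_2^{-1}(p(X))$ becomes zero-dimensional, then $D$ can be cut into small clopen pieces. On each piece we choose a height near $f_1$ in a gap of $X$, and off $D$ any height will do. A zero-dimensional $D$ can be achieved if $p(X)$ has codimension $\ge2$, because then one-dimensional polyhedra can be pushed off $p(X)$. So the question becomes: \emph{how much codimension is lost under the projection $p$?}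

\emph{Order one.} Let $X\subset(0,1)\times Q_2$ be compact with exactly one point over each $x\in B=p(X)$. Over an open set $V\subset Q_2$, the part of $I\times V$ above $X$ and the part below $X$ (each together with everything over $V\setminus B$) have union $(I\times V)\setminus X$ and intersection $I\times(V\setminus B)$. Each of the two deforms to a horizontal slice, and a Mayer--Vietoris sequence gives
\begin{equation}\label{eq:orderone}
H_k\bigl(I\times V,(I\times V)\setminus X\bigr)\cong H_{k-1}(V,V\setminus B).
\end{equation}
If $X$ has codimension $\ge n$, then $B$ has codimension $\ge n-1$: projection costs one.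

\emph{Order two can cost two.} Here is the smallest example.

\begin{example}\label{ex:cantor}
Let $C\subset I$ be the ternary Cantor set, $\gamma\colon I\to I$ the Cantor function, and $X'=\{(t,\gamma(t)):t\in C\}\subset I\times I$, with the first coordinate drawn vertically (Figure~\ref{fig:cantor}). For $y\in I$ the set $\{t:\gamma(t)=y\}$ is either a point of $C$ or the closure of a component of $I\setminus C$, so each vertical segment $I\times\{y\}$ meets $X'$ in one or two points. As a Cantor set, $X'$ has codimension $\ge2$ in the square (Lemma~\ref{lem:zerodim}). But its projection is all of $I$, which does not even have codimension $\ge1$. (The loss is not caused by the two points of $X'$ at heights $0$ and $1$: replacing $t$ by $\frac14+\frac12t$ removes them and changes nothing else.)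
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=5]
\draw[gray] (0,0) rectangle (1,1);
\foreach \y/\a/\b in {0.5/0.3333/0.6667,0.25/0.1111/0.2222,0.75/0.7778/0.8889,
0.125/0.0370/0.0741,0.375/0.2593/0.2963,0.625/0.7037/0.7407,0.875/0.9259/0.9630,
0.0625/0.0123/0.0247,0.1875/0.0864/0.0988,0.3125/0.2346/0.2469,0.4375/0.3086/0.3210,
0.5625/0.6790/0.6914,0.6875/0.7531/0.7654,0.8125/0.9012/0.9136,0.9375/0.9753/0.9877}
{\draw (\y,\a)--(\y,\b); \fill (\y,\a) circle (0.007); \fill (\y,\b) circle (0.007);}
\node[below] at (0.5,0) {$y$};
\node[left] at (0,0.5) {$t$};
\end{tikzpicture}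
\caption{The set $X'=\{(t,\gamma(t)):t\in C\}$ over the ternary Cantor set $C$, where $\gamma$ is the Cantor function and $t$ is the vertical coordinate. Some of its points are drawn as dots. Over a dyadic $y\in(0,1)$ there are two points of $X'$, the ends of a gap of $C$. Filling in the vertical segments between them gives the whole graph of $\gamma$, an arc. The projection of $X'$ to the $y$-axis is the whole interval.}
\label{fig:cantor}
\end{figure}

\emph{Order two costs at most two.} Let $X\subset(0,1)\times Q_2$ be compact of vertical order at most $2$ and codimension $\ge n\ge3$. Suppose that $p(X)$ does \emph{not} have codimension $\ge n-2$. Let $l(x)\le u(x)$ be the lowest and the highest point of $X_x$, and fill in: let $\widehat X$ be the set of all $(t,x)$ with $x\in p(X)$ and $l(x)\le t\le u(x)$. The argument for \eqref{eq:orderone} still works with $\widehat X$ in place of $X$, so $\widehat X$ does not have codimension $\ge n-1$. Now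
\[
\widehat X=X\cup\bigcup_m C_m,\qquad C_m=\widehat X\cap(I\times W_m),\qquad W_m=\{x\in p(X):u(x)-l(x)\ge1/m\}.
\]
Codimension behaves well under countable unions (Lemma~\ref{lem:union}), and $X$ has codimension $\ge n$. So some $C_m$ does not have codimension $\ge n-1$, and neither does $W_m$, because $C_m\subset I\times W_m$. Cut $I$ into $3m$ equal intervals. Over a point of $W_m$ the two points of $X$ lie in two intervals that are not adjacent. There are finitely many pairs of intervals, so for one disjoint pair $L,L'$ the set $W$ of those $x$ for which $X_x$ meets both $L$ and $L'$ does not have codimension $\ge n-1$. But $X\cap(L\times W)$ has exactly one point over each $x\in W$, and it has codimension $\ge n$ as a closed subset of $X$. The case of order one gives $W$ codimension $\ge n-1$, a contradiction.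

In Example~\ref{ex:cantor} one can see the first half of this argument. There $p(X')=I$ does not have codimension $\ge1$, and accordingly the filled set, the graph of $\gamma$, does not have codimension $\ge2$. The set $W_m$ is the finite set of values of $\gamma$ on the gaps of length $\ge1/m$. These are points of $(0,1)$, so a nonempty $W_m$ has codimension $1$ and no more.

In general, a loss of more than one in codimension forces $X$ to split vertically, over a set which is still too big, into two parts at disjoint heights. If the order is at most $r$, this can happen at most $r-1$ times. If $X$ has infinite codimension but $p(X)$ does not, each splitting can be followed by another one in \emph{each} part. The splittings then form a binary tree, and some vertical arc meets $X$ in a different point for each infinite branch, hence in uncountably many points. This is excluded by countable vertical order.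

\subsection*{Organization}
Section~\ref{sec:prelim} fixes conventions. Sections~\ref{sec:codim} and~\ref{sec:homotopy} contain the facts on codimension used above. Section~\ref{sec:projection} treats projections, and Section~\ref{sec:lifting} the lifting of discs and the proofs of Theorems~\ref{thm:main} and~\ref{thm:finite} except for sharpness. Theorem~\ref{thm:uncountable} is proved in Section~\ref{sec:uncountable}. The examples, including the proof of sharpness, are in Section~\ref{sec:examples}.

\section{Hilbert cubes and $Z_m$-sets}\label{sec:prelim}

A \emph{Hilbert cube} is a countably infinite product $P=\prod_{i\ge1}J_i$ of nondegenerate closed intervals of length at most $2$, with the metric $d(x,y)=\sup_i2^{-i}|x_i-y_i|$. Whenever we form a product $J\times P$, $J$ is a nondegenerate closed interval of length at most $2$. Thus $Q$, $Q_2$ and $J\times P$ are Hilbert cubes after renumbering the factors. Renumbering changes the metric but not the topology, and since $P$ is compact, none of the notions below depends on the choice of a compatible metric. The definitions of $Z$-set, $Z_m$-set and codimension are used in any Hilbert cube.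

Balls in $P$ are convex and $d(x,(1-t)x+ty)=t\,d(x,y)$. Hence the straight-line homotopy between two maps of distance at most $\varepsilon$ moves points by at most $\varepsilon$. A nonempty convex open set is contractible, and $P$ is locally path connected. We put $d(\cdot,\emptyset)=\infty$ and $H_{-1}=0$. For a compact metric space $K$, $C(K,P)$ is the complete metric space of maps from $K$ to $P$ with the uniform metric. We write $\operatorname{codim}X\ge n$ if $X$ has codimension $\ge n$. This is vacuous for $n\le0$, and the empty set has infinite codimension.

\begin{lemma}\label{lem:Zbasic}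
Let $S$ be a closed subset of a Hilbert cube $P$.
\begin{enumerate}
\item[(a)] $S$ is a $Z$-set if and only if it is a $Z_m$-set for every $m$.
\item[(b)] If $S$ is a countable union of closed $Z_m$-sets, then $S$ is a $Z_m$-set. The same holds for $Z$-sets.
\item[(c)] Let $\Gamma$ be a closed subset of a compact metric space $K$, and let $f\colon K\to P$ and $g\colon\Gamma\to P$ be maps with $d(f|_\Gamma,g)\le\varepsilon$. Then $g$ extends to a map $g\colon K\to P$ with $d(f,g)\le\varepsilon$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $S$ is a $Z$-set, approximate $\mathrm{id}_P$ by $h\colon P\to P\setminus S$. Then $h\circ f$ approximates any map $f\colon K\to P$. Conversely, let $S$ be a $Z_m$-set for every $m$, and let $f\colon P\to P$. Let $r_N$ be the projection of $P$ onto $P^N=\prod_{i\le N}J_i\times\{\mathrm{pt}\}$. For large $N$ the map $r_N$ is close to the identity, so $f$ is close to $f\circ r_N$ by uniform continuity. As $P^N$ is a finite-dimensional cube, $f|_{P^N}$ is close to a map $g\colon P^N\to P\setminus S$, and $g\circ r_N$ approximates $f$.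

(b) Let $S=\bigcup_jS_j$ and let $K$ be a polyhedron with $\dim K\le m$. The maps in $C(K,P)$ which miss the compact set $S_j$ form an open dense set. By Baire's theorem the maps which miss all $S_j$ are dense. For $Z$-sets take $K=P$.

(c) By Tietze's theorem each coordinate difference $g_i-f_i\colon\Gamma\to[-2^i\varepsilon,2^i\varepsilon]$ extends to some $h_i\colon K\to[-2^i\varepsilon,2^i\varepsilon]$. Define the extension of $g_i$ as $f_i+h_i$ followed by the retraction of $\mathbb R$ onto $J_i$. This retraction does not increase distances and fixes the values of $f_i$, so $|g_i-f_i|\le2^i\varepsilon$ on $K$. On $\Gamma$ it fixes $f_i+h_i=g_i$, so we do have an extension.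
\end{proof}

\section{Codimension and filled sets}\label{sec:codim}

We use the relative Mayer--Vietoris sequence: if $A_1,A_2$ are open sets in a space and $C_i\subset A_i$ are open, then there is a long exact sequence
\begin{equation}\label{eq:MV}
\begin{split}
\cdots\to H_k(A_1,C_1)\oplus H_k(A_2,C_2)\to H_k(A_1\cup A_2,C_1\cup C_2)\\
\to H_{k-1}(A_1\cap A_2,C_1\cap C_2)\to H_{k-1}(A_1,C_1)\oplus H_{k-1}(A_2,C_2)\to\cdots.
\end{split}
\end{equation}

\begin{lemma}\label{lem:formal}
Let $P$ be a Hilbert cube, $X\subset P$ closed and $n\ge1$.
\begin{enumerate}
\item[(a)] If $\operatorname{codim}X\ge n$ and $Y\subset X$ is closed, then $\operatorname{codim}Y\ge n$.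
\item[(b)] Let $\mathcal B$ be a basis of $P$ which is closed under finite intersections. If $H_k(U,U\setminus X)=0$ for all $U\in\mathcal B$ and $k<n$, then $\operatorname{codim}X\ge n$.
\item[(c)] If $\operatorname{codim}X\ge n$ in $P$, then $\operatorname{codim}(J\times X)\ge n$ in $J\times P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $k<n$ and let $U$ be open. The triple $(U,U\setminus Y,U\setminus X)$ gives the exact sequence
\[
H_k(U,U\setminus X)\to H_k(U,U\setminus Y)\to H_{k-1}(U\setminus Y,U\setminus X).
\]
The first group is $0$. The last is $H_{k-1}(V,V\setminus X)=0$ for the open set $V=U\setminus Y$.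

(b) We show by induction on $m$ that $H_k(U,U\setminus X)=0$ for $k<n$ if $U=U_1\cup\dots\cup U_m$ with $U_i\in\mathcal B$. For $m=1$ this is the hypothesis. For $m>1$ apply \eqref{eq:MV} to $A_1=U_1\cup\dots\cup U_{m-1}$, $A_2=U_m$ and $C_i=A_i\setminus X$. The intersection $A_1\cap A_2$ is the union of the $m-1$ members $U_i\cap U_m$ of $\mathcal B$, so $H_k(U,U\setminus X)$ lies between groups which vanish by induction. An arbitrary open set is the directed union of such finite unions, and singular chains have compact support.

(c) The sets $T\times V$, where $T\subset J$ is a possibly empty relatively open interval and $V\subset P$ is open, form a basis closed under finite intersections. For $T\ne\emptyset$ we have $H_k(T\times V,T\times(V\setminus X))\cong H_k(V,V\setminus X)=0$ for $k<n$, and (b) applies.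
\end{proof}

The next lemma is the computation behind \eqref{eq:orderone}, for a set which meets each vertical arc in an interval. For a compact $Y\subset J\times P$ with projection $B\subset P$ put $Y_x=\{t:(t,x)\in Y\}$, and for $x\in B$ let
\[
l(x)=\min Y_x,\qquad u(x)=\max Y_x,\qquad \widehat Y=\{(t,x)\in J\times P:x\in B,\ l(x)\le t\le u(x)\}.
\]
For each $c$ the set $\{x\in B:u(x)\ge c\}$ is the projection of the compact set $\{(t,x)\in Y:t\ge c\}$, so it is closed. Thus $u$ is upper semicontinuous on $B$, and likewise $l$ is lower semicontinuous. Hence $\{(t,x):x\in B,\ t\le u(x)\}$ and $\{(t,x):x\in B,\ t\ge l(x)\}$ are closed in $J\times P$, and their intersection, the \emph{filled set} $\widehat Y$, is compact.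

\begin{lemma}\label{lem:hull}
Let $Y\subset J\times P$ be compact with projection $B$, let $T\subset J$ be a relatively open interval and $V\subset P$ open, and suppose there are $c_-<c_+$ in $T$ with $c_-<l(x)\le u(x)<c_+$ for all $x\in B\cap V$. Then for $M=T\times V$ and all $k$,
\[
H_k(M,M\setminus\widehat Y)\cong H_{k-1}(V,V\setminus B).
\]
\end{lemma}

\begin{proof}
The sets ``above'' and ``below'',
\[
E_+=\{(t,x)\in M:x\notin B\text{ or }t>u(x)\},\qquad E_-=\{(t,x)\in M:x\notin B\text{ or }t<l(x)\},
\]
are open, since their complements in $M$ are closed in $M$. Clearly $E_+\cup E_-=M\setminus\widehat Y$, and $E_+\cap E_-=T\times(V\setminus B)$ because $l\le u$. The homotopy $(t,x)\mapsto((1-s)t+sc_+,x)$ deforms both $M$ and $E_+$ to $\{c_+\}\times V\subset E_+$; it stays in $E_+$ because $c_+>u(x)$ for $x\in B\cap V$. So $H_*(M,E_+)=0$, and $H_*(M,E_-)=0$ in the same way with $c_-$. Now \eqref{eq:MV} with $A_1=A_2=M$, $C_1=E_+$ and $C_2=E_-$ gives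
\[
H_k(M,M\setminus\widehat Y)\cong H_{k-1}(M,T\times(V\setminus B))\cong H_{k-1}(V,V\setminus B).\qedhere
\]
\end{proof}

\begin{corollary}\label{cor:hull}
Let $P$ be a Hilbert cube and $n\ge1$.
\begin{enumerate}
\item[(a)] If $Y\subset(a,b)\times P$ is compact with projection $B$, and $\operatorname{codim}\widehat Y\ge n+1$ in $[a,b]\times P$, then $\operatorname{codim}B\ge n$ in $P$.
\item[(b)] If $B\subset P$ is closed with $\operatorname{codim}B\ge n$, then $\operatorname{codim}(\{0\}\times B)\ge n+1$ in $[-1,1]\times P$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) As $Y$ is compact and misses the ends, there are $c_\pm$ for which Lemma~\ref{lem:hull} applies with $T=J=[a,b]$ and any open $V$. For $k<n$ it gives $H_k(V,V\setminus B)\cong H_{k+1}(J\times V,(J\times V)\setminus\widehat Y)=0$.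

(b) We use Lemma~\ref{lem:formal}(b) with the basis of sets $T\times V$ as in the proof of Lemma~\ref{lem:formal}(c). If $0\notin T$, then $T\times V$ misses $\{0\}\times B$ and the groups vanish. If $0\in T$, then $T$ contains numbers $c_-<0<c_+$, and we may apply Lemma~\ref{lem:hull} to $Y=\widehat Y=\{0\}\times B$: the $k$-th group is $H_{k-1}(V,V\setminus B)$, which is $0$ for $k<n+1$.
\end{proof}

The hypothesis in (a) that $Y$ misses the ends is needed: $\{0\}\times Q_2$ is a $Z$-set in $Q$ (Lemma~\ref{lem:ends}), so it has infinite codimension, but it projects onto $Q_2$.

\section{From homology to maps, and countable unions}\label{sec:homotopy}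

\begin{lemma}\label{lem:Z}
Let $S$ be a closed subset of a Hilbert cube $P$.
\begin{enumerate}
\item[(a)] If $n\in\{1,2\}$ and $\operatorname{codim}S\ge n$, then $S$ is a $Z_{n-1}$-set.
\item[(b)] If $n\ge1$, $\operatorname{codim}S\ge n$ and $S$ is a $Z_2$-set, then $S$ is a $Z_{n-1}$-set. Hence a $Z_2$-set of infinite codimension is a $Z$-set.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Step 1. Let $U\ne\emptyset$ be convex and open. Under the hypotheses of} (a) \emph{or} (b), \emph{$U\setminus S\ne\emptyset$ and $\pi_k(U\setminus S)=0$ for $0\le k\le n-2$} (where $\pi_0=0$ means path connected). Since $H_0(U,U\setminus S)=0$, we have $U\setminus S\ne\emptyset$. Since $U$ is contractible, $\tilde H_k(U\setminus S)\cong H_{k+1}(U,U\setminus S)=0$ for $k\le n-2$. This settles $n=1$ and $n=2$. Let $n\ge3$. Then $U\setminus S$ is path connected, and $S$ is a $Z_2$-set by hypothesis. We show that $U\setminus S$ is simply connected; the Hurewicz theorem then gives $\pi_k(U\setminus S)=0$ for all $k\le n-2$. A loop $\alpha\colon S^1\to U\setminus S$ extends to $\tilde\alpha\colon D^2\to U$. Let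
\[
0<\varepsilon<\min\{d(\tilde\alpha(D^2),P\setminus U),\,d(\alpha(S^1),S)\}
\]
and let $g\colon D^2\to P\setminus S$ be $\varepsilon$-close to $\tilde\alpha$. Then $g(D^2)\subset U\setminus S$, and the straight-line homotopy joins $\alpha$ to $g|_{S^1}$ within $U\setminus S$. So $\alpha$ is null-homotopic in $U\setminus S$.

\emph{Step 2. Pushing off.} Let $f\colon K\to P$ with $\dim K\le n-1$, let $\varepsilon>0$ and $\eta=\varepsilon/(n+1)$. Subdivide $K$ so that $\operatorname{diam}f(\sigma)<\eta$ for every simplex $\sigma$. Pick $y_\sigma\in\sigma$, and let $U_\sigma$ be the open ball of radius $(\dim\sigma+1)\eta$ about $f(y_\sigma)$. If $\tau$ is a facet of $\sigma$, then $d(f(y_\tau),f(y_\sigma))<\eta$, so $U_\tau\subset U_\sigma$. We define $g\colon K\to P$ inductively over the skeleta such that $g(\sigma)\subset U_\sigma\setminus S$. On vertices this is possible since $U_\sigma\setminus S\ne\emptyset$. If $\dim\sigma=k+1\le n-1$ with $k\ge0$, then $g$ maps $\partial\sigma$ into $U_\sigma\setminus S$, and $g|_{\partial\sigma}$ extends over $\sigma$ into $U_\sigma\setminus S$ because $\pi_k(U_\sigma\setminus S)=0$. For $z\in\sigma$ we get $d(g(z),f(z))<(\dim\sigma+1)\eta+\eta\le(n+1)\eta=\varepsilon$,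 and $g$ misses $S$.

The last claim in (b) follows from Lemma~\ref{lem:Zbasic}(a).
\end{proof}

\begin{proposition}\label{prop:converse}
If $S\subset P$ is a $Z_m$-set, then $\operatorname{codim}S\ge m+1$. In particular $Z$-sets have infinite codimension.
\end{proposition}

\begin{proof}
Let $O\subset P$ be open, $k\le m$, and let $c=\sum n_i\sigma_i$, with distinct $\sigma_i$, be a relative cycle representing a class in $H_k(O,O\setminus S)$. We realize $c$ by a polyhedron and push the polyhedron off $S$.

Take one simplex for each distinct singular simplex among the $\sigma_i$ and their iterated faces, and glue the simplices along the face relations. The result is a finite $\Delta$-complex $K$ of dimension at most $k$, with one cell $e_\sigma$ for each of these singular simplices $\sigma$. The singular simplices fit together to a map $F\colon K\to O$. Let $L\subset K$ be the subcomplex of all cells $e_\sigma$ for which $\sigma$ lies in $O\setminus S$. Distinct cells correspond to distinct singular simplices, so the coefficients in $\partial(\sum n_ie_{\sigma_i})$ are those in $\partial c$. As $\partial c$ is a chain in $O\setminus S$, the chain $\sum n_ie_{\sigma_i}$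 has its boundary in $L$ and defines $\zeta\in H_k(K,L)$ with $F_*\zeta=[c]$. The second barycentric subdivision of a $\Delta$-complex is a simplicial complex, so $(K,L)$ is a pair of polyhedra.

Since $S$ is a $Z_m$-set, there is $G\colon K\to P\setminus S$ closer to $F$ than both $d(F(K),P\setminus O)$ and $d(F(L),S)$. The straight-line homotopy from $F$ to $G$ is a homotopy of maps of pairs $(K,L)\to(O,O\setminus S)$. As $G(K)\subset O\setminus S$, we get $[c]=F_*\zeta=G_*\zeta=0$.
\end{proof}

We turn to countable unions. For $Z_m$-sets these are handled by Baire's theorem, so we want to pass from codimension to $Z_m$-sets and back. Lemma~\ref{lem:Z}(b) does not allow this directly, because a set of codimension $\ge n$ need not be a $Z_2$-set. But for $n\ge2$ it becomes one when it is placed at height $0$ in the product of the cube with an interval, since we then have an extra coordinate in which to avoid the set. By Corollary~\ref{cor:hull}, this raises the codimension by one, and going back lowers it by one, so nothing is lost in the end.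

\begin{lemma}\label{lem:union}
Let $n\ge1$. If a closed set $B\subset P$ is a countable union of closed sets $B_j$ with $\operatorname{codim}B_j\ge n$, then $\operatorname{codim}B\ge n$. Hence the same holds for infinite codimension.
\end{lemma}

\begin{proof}
Let $n=1$. For a closed set $S$, the group $H_0(U,U\setminus S)$ vanishes if and only if every path component of $U$ meets $U\setminus S$. Path components of open subsets of $P$ are open, so $\operatorname{codim}S\ge1$ means that $S$ is nowhere dense. The claim is Baire's theorem.

Let $n\ge2$ and put $S_j=\{0\}\times B_j\subset[-1,1]\times P$. Then $\operatorname{codim}S_j\ge n+1$ by Corollary~\ref{cor:hull}(b).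

\emph{$S_j$ is a $Z_2$-set.} Let $(f_1,f)\colon K\to[-1,1]\times P$ with $\dim K\le2$. Approximate $f_1$ by a map $\varphi\colon K\to[-1,1]$ which is affine on the simplices of a subdivision and nonzero at its vertices. On each simplex the zero set of $\varphi$ is empty or a hyperplane section which misses the vertices, so $\Gamma=\varphi^{-1}(0)$ is a polyhedron of dimension at most $1$. By Lemma~\ref{lem:Z}(a), $B_j$ is a $Z_1$-set. So $f|_\Gamma$ is close to a map $g\colon\Gamma\to P\setminus B_j$, which by Lemma~\ref{lem:Zbasic}(c) extends to a map $g\colon K\to P$ close to $f$. The map $(\varphi,g)$ misses $S_j$, because $\varphi=0$ only on $\Gamma$, where $g$ misses $B_j$.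

By Lemma~\ref{lem:Z}(b), applied with $n+1$, each $S_j$ is a $Z_n$-set. By Lemma~\ref{lem:Zbasic}(b) so is $\{0\}\times B=\bigcup_jS_j$, and by Proposition~\ref{prop:converse} it has codimension $\ge n+1$. Now Corollary~\ref{cor:hull}(a) with $Y=\widehat Y=\{0\}\times B$ gives $\operatorname{codim}B\ge n$.
\end{proof}

\section{Projecting along vertical arcs}\label{sec:projection}

The splitting lemma says that losing more than one unit of codimension under $p$ has a visible cause.

\begin{lemma}[Splitting]\label{lem:split}
Let $Y\subset(0,1)\times Q_2$ be compact with $\operatorname{codim}Y\ge k+1$ in $Q$, where $k\ge1$, and suppose $p(Y)$ does not have codimension $\ge k$ in $Q_2$. Then there are disjoint closed intervals $L,L'\subset I$ such that the compact set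
\[
p\bigl(Y\cap(L\times Q_2)\bigr)\cap p\bigl(Y\cap(L'\times Q_2)\bigr)
\]
does not have codimension $\ge k+1$.
\end{lemma}

\begin{proof}
Let $l,u,\widehat Y$ be as in Section~\ref{sec:codim}, with $J=I$ and $P=Q_2$. By Corollary~\ref{cor:hull}(a), $\widehat Y$ does not have codimension $\ge k+1$. The function $u-l$ is upper semicontinuous on $p(Y)$, so $W_m=\{x\in p(Y):u(x)-l(x)\ge1/m\}$ is compact, and so is $C_m=\widehat Y\cap(I\times W_m)$. We have
\[
\widehat Y=Y\cup\bigcup_{m\ge1}C_m ,
\]
since $(l(x),x)\in Y$ is the only point of $\widehat Y$ over $x$ when $l(x)=u(x)$. As $\operatorname{codim}Y\ge k+1$, Lemma~\ref{lem:union} shows that some $C_m$ does not have codimension $\ge k+1$. Since $C_m\subset I\times W_m$, neither does $W_m$, by Lemma~\ref{lem:formal}(a) and (c).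

Fix this $m$, put $N=3m$ and $L_i=[\frac{i-1}N,\frac iN]$ for $1\le i\le N$. If $x\in W_m$, $l(x)\in L_i$ and $u(x)\in L_j$, then
\[
\frac3N=\frac1m\le u(x)-l(x)\le\frac{j-i+1}N ,
\]
so $j-i\ge2$ and $L_i\cap L_j=\emptyset$. Hence $W_m$ is contained in the union of the finitely many compact sets
\[
p\bigl(Y\cap(L_i\times Q_2)\bigr)\cap p\bigl(Y\cap(L_j\times Q_2)\bigr),\qquad j-i\ge2 .
\]
If all of these had codimension $\ge k+1$, then so would their union, by Lemma~\ref{lem:union}, and $W_m$, by Lemma~\ref{lem:formal}(a). So one of them does not.
\end{proof}

Each splitting raises the codimension in question by one. For finite order we split until there are too many pieces.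

\begin{proposition}\label{prop:finite}
Let $n,r\ge1$ and let $X\subset(0,1)\times Q_2$ be compact, of codimension $\ge n$ and of vertical order at most $r$. Then $p(X)$ has codimension $\ge n-r$.
\end{proposition}

\begin{proof}
If $n-r\le0$ there is nothing to prove. Let $n-r\ge1$ and suppose $B_0=p(X)$ does not have codimension $\ge n-r$. For $0\le i\le r$ we construct a compact set $B_i$ which does not have codimension $\ge n-r+i$, and $i+1$ pairwise disjoint closed intervals $J\subset I$ (possibly points) with $B_i\subset p(X\cap(J\times Q_2))$. For $i=0$ take $J=I$. Given $B_i$ with $i<r$, let $J$ be one of its intervals and $Y=X\cap(J\times B_i)$, so that $p(Y)=B_i$. Put $k=n-r+i$. Then $k\ge1$, and $\operatorname{codim}Y\ge n\ge k+1$ by Lemma~\ref{lem:formal}(a). Lemma~\ref{lem:split} yields disjoint closed intervals $L,L'$ such that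
\[
B_{i+1}=p\bigl(Y\cap(L\times Q_2)\bigr)\cap p\bigl(Y\cap(L'\times Q_2)\bigr)\subset B_i
\]
does not have codimension $\ge k+1=n-r+(i+1)$. Since $Y\subset J\times Q_2$, we may replace $J$ by the two intervals $L\cap J$ and $L'\cap J$; they are nonempty because $B_{i+1}$ is. The other intervals are kept.

In the end $B_r\ne\emptyset$, because the empty set has infinite codimension. For $x\in B_r$ the set $X_x$ meets $r+1$ disjoint intervals, a contradiction.
\end{proof}

If $X$ has infinite codimension there is no limit to the number of splittings, and we can split every interval obtained so far again and again.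

\begin{proposition}\label{prop:countable}
Let $X\subset(0,1)\times Q_2$ be compact, of infinite codimension in $Q$ and of countable vertical order. Then $p(X)$ has infinite codimension in $Q_2$.
\end{proposition}

\begin{proof}
Call a compact subset of $Q_2$ \emph{bad} if it does not have infinite codimension. Bad sets are nonempty. If $Y\subset X$ is compact and $p(Y)$ is bad, say not of codimension $\ge k$ with $k\ge1$, then $\operatorname{codim}Y\ge k+1$ by Lemma~\ref{lem:formal}(a), and Lemma~\ref{lem:split} gives disjoint closed intervals $L,L'$ for which
\begin{equation}\label{eq:badsplit}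
p\bigl(Y\cap(L\times Q_2)\bigr)\cap p\bigl(Y\cap(L'\times Q_2)\bigr)\quad\text{is bad.}
\end{equation}

Suppose $B_0=p(X)$ is bad. Let $s_0=\emptyset,s_1,s_2,\dots$ enumerate all finite $0$-$1$ words in order of nondecreasing length. We construct bad sets $B_0\supset B_1\supset\cdots$ and closed intervals $J_s\subset I$, one for each word $s$, starting with $J_\emptyset=I$. In step $i\ge0$ we split $J_s$ for $s=s_i$. This interval has been defined already: if $s\ne\emptyset$, the word $s$ with its last letter removed is shorter and was treated in an earlier step. The inductive assumption is that $B_i\subset p(X\cap(J_w\times Q_2))$ for every word $w$ for which $J_w$ has been defined. Put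
\[
Y=X\cap(J_s\times B_i),\qquad\text{so that } p(Y)=B_i,
\]
choose $L,L'$ as in \eqref{eq:badsplit}, and let $J_{s0}=L\cap J_s$, $J_{s1}=L'\cap J_s$ and
\[
B_{i+1}=p\bigl(Y\cap(J_{s0}\times Q_2)\bigr)\cap p\bigl(Y\cap(J_{s1}\times Q_2)\bigr).
\]
As $Y\subset J_s\times Q_2$, this is the set in \eqref{eq:badsplit}. So it is bad, hence nonempty, and $J_{s0}$, $J_{s1}$ are nonempty disjoint closed intervals (possibly points). Moreover $B_{i+1}\subset B_i$, and $B_{i+1}\subset p(X\cap(J_{s\epsilon}\times Q_2))$ for $\epsilon=0,1$, so the inductive assumption holds for $B_{i+1}$.

Pick $x$ in the intersection of the decreasing sequence of nonempty compact sets $B_i$. Then $X_x\cap J_s\ne\emptyset$ for all words $s$. For an infinite $0$-$1$ sequence $\beta$ with initial words $\beta|n$, the compact sets $X_x\cap J_{\beta|n}$ decrease with $n$ and are nonempty, so they have a common point. For distinct $\beta$ these points are distinct, since $J_{s0}\cap J_{s1}=\emptyset$ where the sequences part. So $X_x$ is uncountable, a contradiction.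
\end{proof}

\section{Lifting discs past $X$}\label{sec:lifting}

We now carry out the lifting described in Section~\ref{sec:idea}: first make the preimage of $p(X)$ zero-dimensional, then choose heights.

\begin{proposition}\label{prop:lift}
Let $X\subset Q$ be compact such that $p(X)$ has codimension $\ge2$ in $Q_2$ and every $G_{a,b}(X)$, $a<b$ rational in $I$, is a $Z_2$-set in $Q_2$. (The second condition holds if all $X_x$ are countable, since then every $G_{a,b}(X)$ is empty.) Then $X$ is a $Z_2$-set.
\end{proposition}

\begin{proof}
Let $(f_1,f_2)\colon K\to I\times Q_2$ with $\dim K\le2$, and let $\varepsilon>0$. Put $A=p(X)$.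

\emph{Step 1. General position in $Q_2$.} Let $\Gamma_j$ be the $1$-skeleton of the $j$-th barycentric subdivision of $K$. By Lemma~\ref{lem:Z}(a), $A$ is a $Z_1$-set. So the open set of those $g\in C(K,Q_2)$ with $g(\Gamma_j)\cap A=\emptyset$ is dense: move $g|_{\Gamma_j}$ off $A$ and extend by Lemma~\ref{lem:Zbasic}(c). The set of maps which miss $G_{a,b}(X)$ is open and dense as well. By Baire's theorem there is a map $g$, $\varepsilon$-close to $f_2$, with $g(\Gamma_j)\cap A=\emptyset$ for all $j$ and $g(K)\cap G_{a,b}(X)=\emptyset$ for all rational $a<b$.

Let $D=g^{-1}(A)$, a compact set. For each $j$ we have $D\subset K\setminus\Gamma_j$, which is the disjoint union of finitely many open $2$-simplices of the $j$-th subdivision. These are open in $K$, and their diameters tend to $0$ as $j\to\infty$. So for every $\delta>0$, $D$ is the disjoint union of finitely many clopen subsets of diameter less than $\delta$.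

\emph{Step 2. Choice of heights.} Let $e\in D$. The closed set $X_{g(e)}$ contains no nondegenerate interval, since otherwise $g(e)\in G_{a,b}(X)$ for some rational $a<b$. So there is $t_e\in I\setminus X_{g(e)}$ with $|t_e-f_1(e)|<\varepsilon$. As $X$ is closed, $e$ has an open neighborhood $N_e$ in $K$ such that
\[
(\{t_e\}\times g(N_e))\cap X=\emptyset\quad\text{and}\quad|f_1-t_e|<\varepsilon\text{ on }N_e .
\]
By Step 1, applied with a Lebesgue number of the covering $\{N_e\}$ of $D$, we can partition $D$ into finitely many clopen sets $D_i\subset N_{e_i}$. Let $s=t_{e_i}$ on $D_i$. Then $s\colon D\to I$ is continuous, $|s-f_1|<\varepsilon$ on $D$, and $(s,g)|_D$ misses $X$. Extend $s-f_1$ over $K$ by Tietze with absolute value at most $\varepsilon$, add $f_1$, and retract to $I$; this extends $s$ to $K$ with $|s-f_1|\le\varepsilon$. Off $D$ we have $g\notin A=p(X)$. So $(s,g)\colon K\to Q$ misses $X$, and it is close to $(f_1,f_2)$.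
\end{proof}

Propositions~\ref{prop:finite} and~\ref{prop:countable} require $X$ to miss the two ends of the cube. For a compact $X\subset Q$ put
\[
X^{(j)}=X\cap\bigl([\tfrac1j,1-\tfrac1j]\times Q_2\bigr),\qquad j\ge3 .
\]

\begin{lemma}\label{lem:ends}
The set $\{0,1\}\times Q_2$ and all its closed subsets are $Z$-sets. If $X\subset Q$ is compact and every $X^{(j)}$, $j\ge3$, is a $Z_m$-set, then $X$ is a $Z_m$-set. The same holds for $Z$-sets.
\end{lemma}

\begin{proof}
The maps $(t,x)\mapsto(\delta+(1-2\delta)t,x)$, $0<\delta<\frac12$, converge to the identity as $\delta\to0$, and their images miss $\{0,1\}\times Q_2$. Composing an arbitrary map with them proves the first claim. The rest follows from Lemma~\ref{lem:Zbasic}(a) and (b), since $X$ is the union of $X\cap(\{0,1\}\times Q_2)$ and the sets $X^{(j)}$.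
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:ends} it suffices to show that each $X^{(j)}$ is a $Z$-set. It is a compact subset of $(0,1)\times Q_2$ of infinite codimension, by Lemma~\ref{lem:formal}(a), and of countable vertical order. By Proposition~\ref{prop:countable}, $p(X^{(j)})$ has infinite codimension. By Proposition~\ref{prop:lift}, $X^{(j)}$ is a $Z_2$-set, and by Lemma~\ref{lem:Z}(b) it is a $Z$-set. Vertical order two is a special case of countable vertical order.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}, except for sharpness]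
The bound in (i) is Proposition~\ref{prop:finite}. For (ii), by Lemma~\ref{lem:ends} it suffices to show that each $X^{(j)}$ is a $Z_{n-1}$-set. It has codimension $\ge n$ by Lemma~\ref{lem:formal}(a), and vertical order at most $r\le n-2$, so $p(X^{(j)})$ has codimension $\ge n-r\ge2$ by (i). By Proposition~\ref{prop:lift}, $X^{(j)}$ is a $Z_2$-set, and by Lemma~\ref{lem:Z}(b) it is a $Z_{n-1}$-set. The converse implication in the last sentence of (ii) is Proposition~\ref{prop:converse}.
\end{proof}

\begin{remark}
For vertical order two, Theorem~\ref{thm:main} follows from Theorem~\ref{thm:finite}(ii) with $r=2$ and all $n\ge4$, together with Lemma~\ref{lem:Zbasic}(a). So this version of the conjecture does not need the tree of Proposition~\ref{prop:countable}.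
\end{remark}

\section{Uncountable fibers over a small set}\label{sec:uncountable}

The proof of Proposition~\ref{prop:countable} leaves much freedom in the choice of the bad sets $B_i$. We use it to steer the final point $x$ away from countably many given sets of infinite codimension.

\begin{proof}[Proof of Theorem~\ref{thm:uncountable}]
(i) If $p(X)$ has infinite codimension, then $E(X)\subset p(X)$ is $\sigma$-small. Conversely, let $E(X)\subset\bigcup_{i\ge0}F_i$ with $F_i$ closed of infinite codimension, and suppose that $p(X)$ is bad, in the sense of the proof of Proposition~\ref{prop:countable}. The construction in that proof uses only that $X$ is a compact subset of $(0,1)\times Q_2$ of infinite codimension; countable vertical order enters only in the final contradiction. Run it with one change. After the bad set $B_{i+1}$ has been obtained, write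
\[
B_{i+1}=(B_{i+1}\cap F_i)\cup\bigcup_{m\ge1}\{x\in B_{i+1}:d(x,F_i)\ge1/m\}.
\]
The first set has infinite codimension by Lemma~\ref{lem:formal}(a). So by Lemma~\ref{lem:union} one of the compact sets $\{x\in B_{i+1}:d(x,F_i)\ge1/m\}$ is bad, and we replace $B_{i+1}$ by it. The inclusions in the inductive assumption pass to subsets, so the construction continues. A point $x\in\bigcap_iB_i$ now lies outside $\bigcup_iF_i\supset E(X)$, but $X_x$ is uncountable as before, a contradiction.

(ii) Let $X$ be a $Z$-set and let $f\colon K\to Q_2$ be a map of a polyhedron. Approximate $(\frac{a+b}2,f)\colon K\to Q$ by a map $(s,g)$ which misses $X$ and satisfies $s(K)\subset(a,b)$. Then $g$ is close to $f$. It misses $G_{a,b}(X)$, because $g(y)\in G_{a,b}(X)$ would imply $(s(y),g(y))\in X$. So $G_{a,b}(X)$ is a $Z_m$-set for all $m$, hence a $Z$-set.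

Conversely, let all $G_{a,b}(X)$ be $Z$-sets. By Lemma~\ref{lem:ends} it suffices to show that each $X^{(j)}$ is a $Z$-set. It has infinite codimension, $E(X^{(j)})\subset E(X)$ is $\sigma$-small, and $G_{a,b}(X^{(j)})$ is a $Z$-set as a closed subset of $G_{a,b}(X)$. By (i), $p(X^{(j)})$ has infinite codimension. By Proposition~\ref{prop:lift}, $X^{(j)}$ is a $Z_2$-set, and by Lemma~\ref{lem:Z}(b) it is a $Z$-set. If $X$ contains no nondegenerate vertical interval, all $G_{a,b}(X)$ are empty, which gives the last claim.
\end{proof}

\section{Examples}\label{sec:examples}

The examples are built from zero-dimensional sets. The following lemma bounds their codimension from below by that of their points.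

\begin{lemma}\label{lem:zerodim}
Let $M$ be a Hilbert cube or $I^n$, let $Z\subset M$ be a zero-dimensional compactum, $U\subset M$ open, and suppose $H_k(U,U\setminus\{x\})=0$ for all $x\in Z\cap U$. Then $H_k(U,U\setminus Z)=0$. In particular, zero-dimensional compacta in a Hilbert cube have infinite codimension, and those in $I^n$ have codimension $\ge n$.
\end{lemma}

\begin{proof}
If a closed subset of $Z$ is a disjoint union $Z_1\sqcup Z_2$ with $Z_i$ closed, then $U\setminus Z_1$ and $U\setminus Z_2$ have union $U$ and intersection $U\setminus(Z_1\sqcup Z_2)$. Since $H_{k+1}(U,U)=0$, the sequence \eqref{eq:MV} with $A_1=A_2=U$ and $C_i=U\setminus Z_i$ shows that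
\[
H_k(U,U\setminus(Z_1\sqcup Z_2))\to H_k(U,U\setminus Z_1)\oplus H_k(U,U\setminus Z_2)
\]
is injective. Suppose $0\ne z\in H_k(U,U\setminus Z)$. Splitting repeatedly into clopen pieces of small diameter, we find clopen subsets $Z\supset Z^1\supset Z^2\supset\cdots$ of $Z$ with diameters tending to $0$ such that $z$ has nonzero image in each $H_k(U,U\setminus Z^i)$. The $Z^i$ are nonempty, so $\bigcap_iZ^i=\{x\}$ for some $x\in Z$. As $U\setminus\{x\}$ is the increasing union of the open sets $U\setminus Z^i$ and chains have compact support, $z$ has nonzero image in $H_k(U,U\setminus\{x\})$. But this group is $0$ by hypothesis if $x\in U$, and trivially if $x\notin U$.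

A point $x$ of a Hilbert cube is a $Z$-set: replace the $i$-th coordinate, $i$ large, by a constant different from $x_i$. So it has infinite codimension by Proposition~\ref{prop:converse}. For $x\in U\subset I^n$, the group $H_k(U,U\setminus\{x\})$ vanishes for $k<n$ if $x$ is an interior point of $I^n$. If $x\in\partial I^n$, it vanishes for all $k$. Indeed, by excision we may take $U$ to be the intersection of $I^n$ with a small open cube centered at $x$. Let $q\in U$ be an interior point of $I^n$. On the segment from a point $y\in U\setminus\{x\}$ to $q$ all points other than $y$ are interior points of $I^n$, so the segment misses $x$. Hence the straight-line contraction to $q$ shows that both $U$ and $U\setminus\{x\}$ are contractible.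
\end{proof}

\begin{example}[Zero-dimensional fibers are not enough]
By a theorem of Wong \cite{Wong} there is a Cantor set $C\subset Q$ which is not a $Z$-set. By Lemma~\ref{lem:zerodim} it has infinite codimension, and all its fibers $C_x$ are zero-dimensional or empty. So in Theorem~\ref{thm:main} ``countable'' cannot be weakened to ``zero-dimensional''. As $C$ contains no nondegenerate vertical interval, Theorem~\ref{thm:uncountable}(ii) shows that $E(C)$ is not $\sigma$-small.
\end{example}

\begin{example}[Vertical intervals matter]
Since $Q_2$ is homeomorphic to $Q$, it too contains a Cantor set $C$ which is not a $Z$-set. Let $X=I\times C\subset Q$. It has infinite codimension by Lemmas~\ref{lem:zerodim} and~\ref{lem:formal}(c), and $E(X)=C$ is $\sigma$-small. But $G_{0,1}(X)=C$ is not a $Z$-set, so $X$ is not a $Z$-set, by Theorem~\ref{thm:uncountable}(ii). So the condition on the sets $G_{a,b}(X)$ cannot be dropped.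
\end{example}

\begin{proof}[Proof of sharpness in Theorem~\ref{thm:finite}(i)]
Let $1\le r\le n$. We generalize Example~\ref{ex:cantor}. By a theorem of Hurewicz, every compact metrizable space of dimension at most $r-1$ is the image of a zero-dimensional compactum under a continuous map all of whose point inverses have at most $r$ points. Let $g\colon C\to[\frac14,\frac34]^{r-1}$ be such a map onto the cube. (For $r=1$ take $C$ a point, and for $r=2$ take $g=\frac14+\frac12\gamma$ on the ternary Cantor set.) A zero-dimensional compactum embeds in the Cantor set, so there is an embedding $e\colon C\to(0,1)$. Put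
\[
X'=\{(e(c),g(c),\tfrac12,\dots,\tfrac12):c\in C\}\subset(0,1)\times(0,1)^{r-1}\times(0,1)^{n-r}\subset I^n ,
\]
write $Q=I^n\times Q'$ with $Q'=\prod_{i>n}I_i$, and let $X=X'\times Q'$. Then $X\subset(0,1)\times Q_2$ is compact. A nonempty fiber of $X$ is of the form $e(g^{-1}(y))$ for a point $y$ of the cube, so $X$ has vertical order at most $r$.

\emph{$X$ has codimension $\ge n$.} As $X'$ is homeomorphic to $C$, it is a zero-dimensional compactum, so $\operatorname{codim}X'\ge n$ in $I^n$ by Lemma~\ref{lem:zerodim}. The sets $V\times O$, with $V\subset I^n$ open and $O\subset Q'$ a basic open box, empty or contractible, form a basis of $Q$ closed under finite intersections. For $O\ne\emptyset$ we have $H_k(V\times O,(V\times O)\setminus X)\cong H_k(V,V\setminus X')=0$ for $k<n$. By Lemma~\ref{lem:formal}(b), $\operatorname{codim}X\ge n$.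

\emph{$p(X)$ does not have codimension $\ge n-r+1$.} Since $g$ is onto, $p(X)=[\frac14,\frac34]^{r-1}\times\{\frac12\}^{n-r}\times Q'$. For the open set $U=(\frac14,\frac34)^{r-1}\times(0,1)^{n-r}\times Q'$ of $Q_2$ the contractible factors $(\frac14,\frac34)^{r-1}$ and $Q'$ may be dropped, so
\[
H_{n-r}(U,U\setminus p(X))\cong H_{n-r}(\mathbb R^{n-r},\mathbb R^{n-r}\setminus\{0\})\cong\mathbb Z\ne0.\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{VO}
\emph{Vertical Order in the Hilbert Cube},
doi:10.1215/ijm/1256069294,
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal+article&isResultClick=True&urlId=10.1215%2Fijm%2F1256069294}.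

\bibitem{Wong}
R. Y. T. Wong,
\emph{A wild Cantor set in the Hilbert cube},
Pacific J. Math. \textbf{24} (1968).

\end{thebibliography}

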